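# Comparison across boundary sets of zero capacity: $\underline Qf\le\overline Qf$

## 1. A concave function above a convex one

Start on the interval $\Omega=(0,1)\subset\mathbb R$ with prescribed values $f(0),f(1)$. Consider all concave functions $u$ on $(0,1)$, bounded below, with $\liminf_{y\to x}u(y)\ge f(x)$ at $x=0,1$, and take their infimum. Consider all convex functions $v$ on $(0,1)$, bounded above, with $\limsup_{y\to x}v(y)\le f(x)$ at $x=0,1$, and take their supremum. Is the supremum from below at most the infimum from above?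

Yes. Take one $u$ and one $v$. The function $k=v-u$ is convex, and at both endpoints $\limsup k\le\limsup v-\liminf u\le0$ (all these limits are finite, since a concave function bounded below on a bounded interval is bounded, and likewise for $v$). Given $x\in(0,1)$ and $\delta>0$, choose $a<x<b$ so close to $0$ and $1$ that $k(a),k(b)\le\delta$. Convexity gives $k(x)\le\delta$. Hence $v\le u$, and sup $\le$ inf. (Both equal the affine interpolant of $f$, which lies in both families.)

Three features of this proof will disappear.

* The difference of a "sub" and a "super" function was again a "sub" function. This uses linearity, and for nonlinear $p$-energies there is none.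
* We could differentiate. On a metric space only the size of a gradient is available, not its direction.
* The boundary inequality was assumed at every boundary point. We now want to ignore a set of boundary points of zero capacity.

The first two losses can be handled by a short argument, given in Section 5, as long as the boundary inequality holds at every point. The third breaks that argument, and most of the lecture is about repairing it.

## 2. Gradients, capacity, and functions above and below

Throughout, $1<p<\infty$, and $X$ is a proper metric space (closed bounded sets are compact) with a doubling Borel measure $\mu$, balls having positive finite measure. We assume that $X$ supports a weak $(1,q)$-Poincaré inequality for some $1\le q<p$: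
$$\frac1{\mu(B)}\int_B|u-u_B|\,d\mu\le C\,r\Big(\frac1{\mu(\lambda B)}\int_{\lambda B}g^q\,d\mu\Big)^{1/q}$$
for balls $B$ of radius $r$, integrable $u$ and upper gradients $g$ of $u$ (defined next), where $u_B$ is the mean of $u$ over $B$. By Hölder's inequality the $(1,p)$-version also holds. $\Omega\subset X$ is a nonempty bounded domain with $C_p(X\setminus\Omega)>0$.

**Upper gradients.** A Borel function $g\ge0$ is an upper gradient of $u$ if $|u(\gamma(0))-u(\gamma(l_\gamma))|\le\int_\gamma g\,ds$ for every rectifiable curve $\gamma$, and a $p$-weak upper gradient if this holds for $p$-a.e. curve. Here "$p$-a.e." means that the exceptional curves have zero $p$-modulus: some $\rho\in L^p$, $\rho\ge 0$, has $\int_\gamma\rho\,ds=\infty$ on all of them. There is a minimal $p$-weak upper gradient, written $g_u$. On $\mathbb R$, no nonconstant segment is exceptional, because $L^p$ functions are locally integrable; for $u(x)=x$ we have $g_u=1$, and for $\tilde u(x)=1-x$ also $g_{\tilde u}=1$. So $g_u=g_{\tilde u}$ does not imply $g_{u-\tilde u}=0$: the sign is lost.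 Keep this example in mind.

**Newtonian spaces.** $N^{1,p}(X)$ consists of the $u\in L^p(X)$ with a $p$-weak upper gradient in $L^p(X)$, with norm $\|u\|_{N^{1,p}}=(\int|u|^p\,d\mu+\inf_g\int g^p\,d\mu)^{1/p}$. $N^{1,p}_0(\Omega)$ consists of the restrictions to $\Omega$ of functions in $N^{1,p}(X)$ that vanish on $X\setminus\Omega$.

**Capacity.** $C_p(E)=\inf\|u\|^p_{N^{1,p}(X)}$ over all $u\in N^{1,p}(X)$ with $u\ge1$ on $E$. A property holds $p$-q.e. if it holds outside a set of zero $p$-capacity.

Two examples. On $\mathbb R$ a point has positive capacity. If $u(x)\ge1$ and $g$ is a $p$-weak upper gradient of $u$, then either $\int_{x-1}^{x+1}g\ge\frac12$, so that $\int g^p\ge2^{1-2p}$ by Hölder's inequality, or $|u|\ge\frac12$ on $(x-1,x+1)$, so that $\int|u|^p\ge2^{1-p}$. In $\mathbb R^2$ with $p=2$, a point has zero capacity. Let $\zeta_j(x)=\min\{1,\log(1/|x|)/\log j\}$ for $0<|x|<1$, $\zeta_j(0)=1$ and $\zeta_j=0$ for $|x|\ge1$. Then $\zeta_j=1$ for $|x|\le1/j$,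
$$\int|\nabla\zeta_j|^2=\frac{2\pi}{(\log j)^2}\int_{1/j}^1\frac{dr}r=\frac{2\pi}{\log j}\to0,$$
and $\int\zeta_j^2\to0$ by dominated convergence.

**$p$-harmonic and $p$-superharmonic functions.** A function $u$ is $p$-harmonic in $\Omega$ if it is continuous, lies in $N^{1,p}_{\rm loc}(\Omega)$, and $\int_{\{\varphi\ne0\}}g_u^p\,d\mu\le\int_{\{\varphi\ne0\}}g_{u+\varphi}^p\,d\mu$ for all $\varphi\in N^{1,p}_0(\Omega)$ with compact support in $\Omega$. A function $u:\Omega\to(-\infty,\infty]$ is $p$-superharmonic if it is lower semicontinuous, is not identically $+\infty$ in any component of $\Omega$, and satisfies comparison: for every nonempty open $G\Subset\Omega$ and $v\in C(\overline G)$ that is $p$-harmonic in $G$ with $v\le u$ on $\partial G$, we have $v\le u$ in $G$. A function $u$ is $p$-subharmonic if $-u$ is $p$-superharmonic.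

On an interval the $p$-harmonic functions are the affine ones (by Jensen's inequality and strict convexity, the affine function is the unique minimizer of $\int|u'|^p$ with given end values). Comparison on subintervals then says that a $p$-superharmonic $u$ is concave. It is also finite: if $u(a)=\infty$, comparison with affine functions of value $N\to\infty$ at $a$ forces $u=\infty$ on both sides of $a$, which is excluded. So Section 1 is the one-dimensional case, and since points have positive capacity there, "q.e." on $\partial\Omega$ meant "everywhere".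

**Perron families.** For $f:\partial\Omega\to\overline{\mathbb R}$ let $\mathcal U_f$ be the set of all $p$-superharmonic $u$ on $\Omega$, bounded below, with $\liminf_{\Omega\ni y\to x}u(y)\ge f(x)$ for all $x\in\partial\Omega$. Put $\overline Pf=\inf_{u\in\mathcal U_f}u$ and $\underline Pf=-\overline P(-f)$. Replace "for all $x$" by "for $p$-q.e. $x$" to get the larger set $\tilde U_f$, and put
$$\overline Qf(x)=\inf_{u\in\tilde U_f}u(x),\qquad \underline Qf(x)=\sup_{v\in\tilde L_f}v(x),\qquad x\in\Omega,$$
where $\tilde L_f$ is the set of all $p$-subharmonic $v$ on $\Omega$, bounded above, with $\limsup_{\Omega\ni y\to x}v(y)\le f(x)$ for $p$-q.e. $x\in\partial\Omega$.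

The operators $\overline Q,\underline Q$ were constructed because it is not known whether Perron solutions are invariant under perturbation of $f$ on a set of zero $p$-capacity; the $Q$-operators are invariant by definition. The price is that both families have grown, so the infimum went down and the supremum went up. Do they still sit in the right order: is $\underline Qf\le\overline Qf$ for all $f:\partial\Omega\to\mathbb R$? The answer is yes.

**Theorem 1 (comparison principle).** Let $u$ be $p$-superharmonic in $\Omega$ and bounded below, and let $v$ be $p$-subharmonic in $\Omega$ and bounded above. If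
$$\limsup_{\Omega\ni y\to x}v(y)\le\liminf_{\Omega\ni y\to x}u(y)\qquad\text{for $p$-q.e. }x\in\partial\Omega,\tag{1}$$
then $v\le u$ everywhere in $\Omega$.

**Corollary 2.** $\underline Pf\le\underline Qf\le\overline Qf\le\overline Pf$ for all $f:\partial\Omega\to\overline{\mathbb R}$.

*Proof from Theorem 1.* Let $u\in\tilde U_f$ and $v\in\tilde L_f$. The union of the two exceptional sets has zero capacity, by subadditivity. Outside it $\limsup_{y\to x}v(y)\le f(x)\le\liminf_{y\to x}u(y)$. Theorem 1 gives $v\le u$; take the supremum over $v$ and the infimum over $u$. If a family is empty, the inequality is trivial. The outer inequalities hold because $\mathcal U_f\subset\tilde U_f$ and $-\mathcal U_{-f}\subset\tilde L_f$. $\square$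

For example, let $\Omega$ be the punctured unit disc in $\mathbb R^2$, $p=2$, with $f(0)=1$ and $f=0$ on the unit circle. Then $f=0$ q.e., so the zero function lies in $\tilde U_f$ and in $\tilde L_f$, giving $\overline Qf\le0\le\underline Qf$. With Corollary 2, both are $0$.

Boundedness matters. In the same domain $v(x)=\log(1/|x|)$ is harmonic, positive, and tends to $0$ at every boundary point except $0$. With $u=0$, condition (1) holds and $v\not\le u$; only boundedness above fails. A proof of Theorem 1 must use the bounds.

## 3. The textbook facts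

* **(F1)** A bounded $p$-superharmonic $u$ in $\Omega$ lies in $N^{1,p}_{\rm loc}(\Omega)$ and is a *superminimizer*: $\int_{\{\varphi\ne0\}}g_u^p\,d\mu\le\int_{\{\varphi\ne0\}}g_{u+\varphi}^p\,d\mu$ for all $0\le\varphi\in N^{1,p}_0(\Omega)$ with compact support in $\Omega$. Moreover $u(x)=\operatorname{ess\,lim\,inf}_{y\to x}u(y)$ for every $x\in\Omega$. (Kinnunen–Martio, *Nonlinear potential theory on metric spaces*, Illinois J. Math. 46 (2002). That the definition used here is equivalent to the others in the literature is proved in A. Björn, *Characterizations of $p$-superharmonic functions on metric spaces*, Studia Math. 169 (2005). See also A. and J. Björn, *Nonlinear Potential Theory on Metric Spaces*, EMS 2011, Chapters 8–9; below, "the Björn–Björn book".)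
* **(F2)** Weak Harnack inequality: there are $s\in(0,1]$ and $C,\Lambda\ge1$ such that every nonnegative superminimizer $u$ in a ball $B(x,\Lambda r)\Subset\Omega$ satisfies $\big(\frac1{\mu(B(x,r))}\int_{B(x,r)}u^s\,d\mu\big)^{1/s}\le C\operatorname{ess\,inf}_{B(x,r)}u$. (Kinnunen–Shanmugalingam, Manuscripta Math. 105 (2001); Björn–Björn book, Ch. 8.)
* **(F3)** $C_p$ is countably subadditive and is an outer capacity: $C_p(F)=\inf\{C_p(G):G\supset F\text{ open}\}$. (Björn–Björn–Shanmugalingam, Houston J. Math. 34 (2008).) Hence, if $F$ is compact with $C_p(F)=0$, truncating almost optimal functions for $C_p(G_j)$ gives $\zeta_j\in N^{1,p}(X)$ with $0\le\zeta_j\le1$, $\zeta_j=1$ in an open set $G_j\supset F$, and $\|\zeta_j\|_{N^{1,p}(X)}\to0$.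
* **(F4)** Let $u\in N^{1,p}_{\rm loc}(\Omega)$. On $p$-a.e. curve $\gamma$ in $\Omega$, parametrized by arc length, $u\circ\gamma$ is absolutely continuous with $|(u\circ\gamma)'|\le g_u\circ\gamma$ a.e. Conversely, if $u$ is absolutely continuous on $p$-a.e. curve with $|(u\circ\gamma)'|\le g\circ\gamma$ a.e., then $g$ is a $p$-weak upper gradient of $u$. $p$-a.e. curve has no exceptional subcurve. Also $g_u=0$ a.e. on each level set of $u$. (Björn–Björn book, Ch. 1–2.)
* **(F5)** Constants are $p$-harmonic, the minimum of two $p$-superharmonic functions is $p$-superharmonic, and $au+b$ is $p$-superharmonic if $u$ is and $a>0$, $b\in\mathbb R$.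

We use (F4) in three forms.

**Sums and coincidence sets.** From (F4), $g_{u_1+u_2}\le g_{u_1}+g_{u_2}$ and $g_{-u}=g_u$ a.e. If $u_1=u_2$ on a measurable set $B$, then $g_{u_1-u_2}=0$ a.e. on $B$, so $g_{u_1}=g_{u_2}$ a.e. on $B$.

**Chain rule.** Let $u_1,u_2,u_3\in N^{1,p}_{\rm loc}(\Omega)$ have values in $[0,1]$, and let $\Phi$ be $C^1$ in a neighborhood of $[0,1]^3$. On $p$-a.e. curve all $u_i\circ\gamma$ are absolutely continuous. Since $\Phi$ is Lipschitz on $[0,1]^3$, so is $\Phi(u_1,u_2,u_3)\circ\gamma$, and at a.e. parameter its derivative is $\sum_i\partial_i\Phi\,(u_i\circ\gamma)'$.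

**Zero extension.** Let $\rho$ be a bounded function on $\Omega$ that vanishes outside a set $A$ contained in a compact set $H\subset\Omega$. Assume that on $p$-a.e. curve in $\Omega$ it is absolutely continuous with $|(\rho\circ\gamma)'|\le g\circ\gamma$ a.e., where $g\in L^p(A)$. Extend $\rho$ by $0$. Then $\rho\in N^{1,p}(X)$ with $p$-weak upper gradient $g\chi_A$; in particular $\rho\in N_0^{1,p}(\Omega)$ with compact support in $\Omega$.

*Proof.* Take a curve $\gamma$ in $X$ none of whose subcurves in $\Omega$ is exceptional; $p$-a.e. curve is such. Since $\Omega$ and $X\setminus H$ are open and cover $X$, every parameter has a neighborhood that $\gamma$ maps into $\Omega$, where $\rho\circ\gamma$ is absolutely continuous, or into $X\setminus H$, where it is $0$. By compactness $\rho\circ\gamma$ is absolutely continuous. Its derivative is bounded by $g\circ\gamma$ a.e. where $\gamma\in\Omega$, and it vanishes a.e. on $\{\rho\circ\gamma=0\}$, hence a.e. where $\gamma\notin A$. Now (F4) applies; $\rho\in L^p$ because it is bounded and vanishes off $H$. $\square$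

## 4. Reduction to values in $[0,1]$, and two lemmas for the end of the proof

**Normalization.** This step makes both functions bounded, so that (F1) applies. Let $u\ge m_0$ and $v\le M_0$. If $M_0\le m_0$, then $v\le M_0\le m_0\le u$ and we are done. Otherwise let $T(t)=\min\{\max\{t,m_0\},M_0\}$ on $\overline{\mathbb R}$. Then $T(u)=\min\{u,M_0\}$ is $p$-superharmonic, $T(v)=\max\{v,m_0\}$ is $p$-subharmonic, $v\le T(v)$ and $T(u)\le u$. As $T$ is continuous and nondecreasing, at every $x$ where (1) holds, $\limsup T(v)=T(\limsup v)\le T(\liminf u)=\liminf T(u)$. So it suffices to prove $T(v)\le T(u)$. After an affine change, we assume from now on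
$$0\le u\le1,\qquad0\le v\le1 .$$
By (F1), $u$ and $-v$ are superminimizers in $N^{1,p}_{\rm loc}(\Omega)$ (for $-v$ apply (F1) to $-v$, which is bounded).

**Notation.** Fix $\varepsilon\in(0,1)$ and put
$$K=\{x\in\Omega:v-u\ge\varepsilon\},\qquad w=(v-u-\varepsilon)_+,\qquad \xi=g_u,\quad\omega=g_v .$$
Then $0\le w\le1$ and $\{w>0\}\subset K$. On $p$-a.e. curve $w$ is absolutely continuous with $|w'|\le\xi+\omega$, and $g_w=0$ a.e. on $\{w=0\}$, so
$$g_w\le(\xi+\omega)\chi_{\{w>0\}}\quad\text{a.e. in }\Omega.\tag{2}$$
The strategy is always the same: show $g_w=0$ a.e., deduce $w=0$ a.e., let $\varepsilon\to0$, and pass from a.e. to everywhere. The next two lemmas do the last steps.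

**Lemma 3.** Let $W:X\to[0,1]$ vanish on $X\setminus\Omega$. Let $\zeta_j\in N^{1,p}(X)$ with $0\le\zeta_j\le1$ and $\|\zeta_j\|_{N^{1,p}(X)}\to0$. Suppose that $W_j=(1-\zeta_j)W\in N^{1,p}(X)$ and $\|g_{W_j}\|_{L^p(X)}\to0$. Then $W=0$ a.e.

*Proof.* Since $|W_j-W|\le\zeta_j$, we have $W_j\to W$ in $L^p(X)$. Apply the $(1,p)$-Poincaré inequality to $W_j$ on a ball and let $j\to\infty$: $W$ is a.e. constant on every ball. The balls $B(x_0,k)$, $k=1,2,\dots$, are nested, have positive measure and exhaust $X$, so the constants agree and $W=c$ a.e. in $X$ with $c\ge0$.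

Suppose $c>0$. Then $c-W_j=c-(1-\zeta_j)c=c\zeta_j$ a.e., so $(c-W_j)/c$ belongs to $N^{1,p}(X)$. It equals $1$ at every point of $X\setminus\Omega$, because $W_j=0$ there. Hence
$$C_p(X\setminus\Omega)\le c^{-p}\big(\|c\zeta_j\|^p_{L^p(X)}+\|g_{W_j}\|^p_{L^p(X)}\big)\to0,$$
contradicting $C_p(X\setminus\Omega)>0$. So $c=0$. $\square$

**Lemma 4.** If $v\le u$ a.e. in $\Omega$, then $v\le u$ everywhere in $\Omega$.

*Proof.* We show that every point is a Lebesgue point of $u$, with the right value. Let $x\in\Omega$ and, for small $r$, $B=B(x,r)$ and $m_r=\inf_{B(x,\Lambda r)}u$. By lower semicontinuity $m_r\to u(x)$ as $r\to0$, and $\operatorname{ess\,inf}_Bu\to u(x)$ by (F1). The function $u-m_r$ is a superminimizer with $0\le u-m_r\le1$ in $B(x,\Lambda r)$, so $u-m_r\le(u-m_r)^s$, and (F2) gives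
$$\frac1{\mu(B)}\int_B|u-u(x)|\,d\mu\le\frac1{\mu(B)}\int_B(u-m_r)^s\,d\mu+|u(x)-m_r|\le C^s\big(\operatorname{ess\,inf}_Bu-m_r\big)^s+|u(x)-m_r|\to0 .$$
The same applied to the $p$-superharmonic function $1-v\in[0,1]$ gives the statement for $v$. Hence
$$v(x)=\lim_{r\to0}\frac1{\mu(B)}\int_Bv\,d\mu\le\lim_{r\to0}\frac1{\mu(B)}\int_Bu\,d\mu=u(x).\qquad\square$$

## 5. When the boundary inequality has no exceptional points

**Proposition 5.** If (1) holds at every $x\in\partial\Omega$, then $v\le u$ in $\Omega$.

*Proof.*

**Step 1: make $w$ a test function.** At every $x\in\partial\Omega$ we have $\limsup(v-u)\le0<\varepsilon$, so $\overline K$ contains no boundary point: $\overline K$ is a compact subset of $\Omega$ containing $\{w>0\}$. Hence $\xi,\omega\in L^p(\{w>0\})$, and by zero extension $w$, and every $\varphi$ considered below, is an admissible test function. Write $v'=v-\varepsilon$, so $g_{v'}=\omega$, and $A=\{w>0\}=\{u<v'\}$.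

**Step 2: show $\xi=\omega$ a.e. on $A$.** Test $u$ with $\varphi=w$: on $A$, $u+w=v'$, so $\int_A\xi^p\le\int_A\omega^p$. Test $-v$ with $w$: on $A$, $v'-w=u$, so $\int_A\omega^p\le\int_A\xi^p$. The energies are equal. Now test $u$ with $w/2$: on $A$, $u+w/2=(u+v')/2$, so
$$\int_A\xi^p\,d\mu\le\int_A\Big(\frac{\xi+\omega}2\Big)^p\,d\mu\le\frac12\int_A(\xi^p+\omega^p)\,d\mu=\int_A\xi^p\,d\mu<\infty .$$
Equality holds throughout, and strict convexity of $t\mapsto t^p$ gives $\xi=\omega$ a.e. on $A$.

**Step 3: show $\xi=\omega=0$ a.e. on $A$.** Equal gradient sizes are not enough (recall $x$ and $1-x$), so we add a truncation. For $c\in\mathbb R$ let $\varphi=(\min\{v',c\}-u)_+$. Then $0\le\varphi\le w$ and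
$$\{\varphi\ne0\}=\{u<v'<c\}\cup\{u<c\le v'\}.$$
On the first set $u+\varphi=v'$, so $g_{u+\varphi}=\omega$ a.e. there. On the second set $u+\varphi=c$, so $g_{u+\varphi}=0$ a.e. there. The superminimizer property of $u$ gives
$$\int_{\{u<v'<c\}}\xi^p\,d\mu+\int_{\{u<c\le v'\}}\xi^p\,d\mu\le\int_{\{u<v'<c\}}\omega^p\,d\mu .$$
By Step 2 the first and last integrals are equal, and they are finite; so $\xi=0$ a.e. on $\{u<c\le v'\}$. The union of these sets over rational $c$ is $A$.

**Step 4: conclude.** By (2), $g_w=0$ a.e. Let $W=w$ in $\Omega$ and $W=0$ elsewhere. By zero extension $W\in N^{1,p}(X)$ and $g_W=0$ a.e. Lemma 3 with $\zeta_j=0$ gives $w=0$ a.e., i.e. $v\le u+\varepsilon$ a.e. Since $\varepsilon\in(0,1)$ was arbitrary, $v\le u$ a.e., and Lemma 4 finishes. $\square$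

## 6. What a set of zero capacity destroys

Now let (1) hold only on $\partial\Omega\setminus E$, with $E\subset\partial\Omega$ and $C_p(E)=0$. Put $F=\overline K\cap\partial\Omega$. As before, a point $x\in\partial\Omega\setminus E$ has $\limsup_{y\to x}(v-u)(y)\le0<\varepsilon$, so $x\notin\overline K$. Hence $F\subset E$, and $F$ is compact with $C_p(F)=0$.

If $F\ne\emptyset$, Step 1 fails in two ways. The function $w$ is not known to be a test function, because $K$ reaches the boundary at $F$. And (F1) gives only local integrability, so we have no bound for $\int_{\{w>0\}}(\xi^p+\omega^p)$; the subtractions in Steps 2 and 3 could be $\infty-\infty$.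

The natural remedy is to cut off near $F$. Take $\zeta_j,G_j$ from (F3) for this $F$ and let $\eta_j=1-\zeta_j$. Then $0\le\eta_j\le1$, $\eta_j=0$ in $G_j\supset F$, and $g_{\eta_j}=g_{\zeta_j}$. The set $\overline K\setminus G_j$ is closed and bounded, hence compact, and contains no boundary point since $\overline K\cap\partial\Omega=F\subset G_j$. So
$$A_j:=\{w>0\}\cap\{\eta_j>0\}\subset\overline K\setminus G_j\quad\text{is contained in a compact subset of }\Omega.\tag{3}$$
Note that $\eta_j$ itself need not have compact support in $\Omega$: only its product with a function vanishing off $\{w>0\}$ is admissible. Write $\eta=\eta_j$, $A=A_j$. We need to see what test functions of the form $\eta^p\varphi(u,v)$ can tell us.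

**Lemma 6 (first variation).** Let $\varphi,\psi$ be $C^1$ functions of $(u,v)$ in a neighborhood of $[0,1]^2$, nonnegative on $[0,1]^2$ and nonzero there exactly where $v-u>\varepsilon$. Suppose that on $[0,1]^2$ the functions
$$\alpha=-\partial_u\varphi,\quad\beta=\partial_v\varphi,\quad\delta=\partial_v\psi,\quad\theta=-\partial_u\psi$$
are nonnegative. Then
$$\int_A\eta^pS\,d\mu\le p\int_A\eta^{p-1}(\varphi\,\xi^{p-1}+\psi\,\omega^{p-1})g_\eta\,d\mu,\tag{4}$$
$$S:=\alpha\,\xi^p-\beta\,\xi^{p-1}\omega+\delta\,\omega^p-\theta\,\omega^{p-1}\xi .$$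

*Proof.* Let $L\ge1$ bound $\varphi,\psi,\alpha,\beta,\delta,\theta$ on $[0,1]^2$.

**Step 1: admissibility.** By the chain rule with $\Phi=\max\{\eta,0\}^p\varphi(u,v)$, which is $C^1$ because $p>1$, the function $\eta^p\varphi$ is absolutely continuous on $p$-a.e. curve in $\Omega$ with derivative bounded by $L(\xi+\omega)+pLg_\eta$. It is bounded, nonnegative, and nonzero exactly on $A$. By (3), $\xi,\omega,g_\eta\in L^p(A)$. By zero extension, $t\eta^p\varphi$ with $t>0$ is an admissible test function in (F1). The same holds for $\psi$.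

**Step 2: vary $u$.** Let $0<t\le1/L$. On $p$-a.e. curve
$$(u+t\eta^p\varphi)'=(1-t\eta^p\alpha)u'+t\eta^p\beta v'+tp\eta^{p-1}\varphi\,\eta'.$$
Since $1-t\eta^p\alpha\ge0$ and $\beta\ge0$, (F4) shows that
$$h_t=(1-t\eta^p\alpha)\xi+t\eta^p\beta\omega+tp\eta^{p-1}\varphi g_\eta=\xi+tZ,\qquad Z=\eta^p(-\alpha\xi+\beta\omega)+p\eta^{p-1}\varphi g_\eta,$$
is a $p$-weak upper gradient of $u+t\eta^p\varphi$ in $\Omega$. The signs matter here: the coefficient $1-t\eta^p\alpha$ keeps its gain because it multiplies $u'$ as one nonnegative factor. As $u$ is a superminimizer, $\int_A\xi^p\,d\mu\le\int_Ah_t^p\,d\mu$, i.e. $0\le\int_A(h_t^p-\xi^p)/t\,d\mu$. By the mean value theorem, and since $t\le1$, $|h_t^p-\xi^p|/t\le p|Z|(\xi+|Z|)^{p-1}$, which is integrable over $A$ by Hölder's inequality. Dominated convergence as $t\to0+$ gives, after division by $p$,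
$$0\le\int_A\xi^{p-1}\big[\eta^p(-\alpha\xi+\beta\omega)+p\eta^{p-1}\varphi g_\eta\big]\,d\mu .\tag{5}$$

**Step 3: vary $-v$.** Similarly $(v-t\eta^p\psi)'=(1-t\eta^p\delta)v'+t\eta^p\theta u'-tp\eta^{p-1}\psi\,\eta'$, so $(1-t\eta^p\delta)\omega+t\eta^p\theta\xi+tp\eta^{p-1}\psi g_\eta$ is a $p$-weak upper gradient of $-v+t\eta^p\psi$. As $-v$ is a superminimizer, the same limit gives
$$0\le\int_A\omega^{p-1}\big[\eta^p(-\delta\omega+\theta\xi)+p\eta^{p-1}\psi g_\eta\big]\,d\mu .\tag{6}$$
Adding (5) and (6) and rearranging finite integrals gives (4). $\square$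

**The first choice of test functions.** Take a power of $w$ in both places, say $\varphi=\psi=\frac1pw^p$. Then $\alpha=\beta=\delta=\theta=w^{p-1}$, and (4) reads
$$\int_A\eta^pw^{p-1}(\xi^{p-1}-\omega^{p-1})(\xi-\omega)\,d\mu\le\int_A\eta^{p-1}w^p(\xi^{p-1}+\omega^{p-1})g_\eta\,d\mu .$$
The left integrand is nonnegative, as hoped. But where $\xi=\omega=\tau$ it is $0$, while the right integrand is $2\eta^{p-1}w^p\tau^{p-1}g_\eta$, which is unbounded in $\tau$. Nothing on the left can absorb it, and without a bound for $\int\xi^p$ the right side need not tend to $0$. This is the point where the approach stops.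

Changing the power does not help, and (4) shows why. On $\{\xi=\omega=\tau\}$,
$$S=\tau^p\big[(\alpha-\beta)+(\delta-\theta)\big]=\tau^p\big[-(\partial_u+\partial_v)\varphi+(\partial_u+\partial_v)\psi\big].$$
This vanishes whenever $\varphi=\psi$. To gain something, $\varphi$ should decrease and $\psi$ should increase when $u$ and $v$ are raised by the same amount.

## 7. Two test functions that separate along the diagonal

Raising $u$ and $v$ together leaves $w$ fixed, lowers $1-u$ and raises $v$. This is where the bounds $u\le1$, $v\ge0$ help: both factors are nonnegative. So we add to the base term $\frac1pw^p$ a small bonus, $\kappa w^{p+1}(1-u)$ for $\varphi$ and $\kappa w^{p+1}v$ for $\psi$. The bonus produces the wanted term $\kappa w^{p+1}(\xi^p+\omega^p)$ in $S$, and also an unwanted term of size $\kappa w^pm^{p-1}d$, with $m=\min\{\xi,\omega\}$ and $d=|\xi-\omega|$. When $d$ is small compared with $wm$, the gain beats the unwanted term; when $d$ is large, the base term beats it. The weights $w^{p-1},w^p,w^{p+1}$ in geometric progression make these two regimes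 fit together.

Let $c_p=\min\{1,2^{p-1}-1\}>0$. Then
$$(1+s)^{p-1}-1\ge c_ps,\qquad0\le s\le1.\tag{7}$$
For $p\ge2$ this is Bernoulli's inequality, $(1+s)^{p-1}\ge1+(p-1)s\ge1+s$. For $p<2$ the left side is concave in $s$, is $0$ at $s=0$ and $2^{p-1}-1$ at $s=1$. Let
$$\kappa=\frac{c_p}{(p+1)^2}\le1,\qquad\varphi=\tfrac1pw^p+\kappa w^{p+1}(1-u),\qquad\psi=\tfrac1pw^p+\kappa w^{p+1}v .$$

**Checking the hypotheses of Lemma 6.** Both functions are nonnegative on $[0,1]^2$ and positive exactly where $w>0$. They are $C^1$, since $t\mapsto(t_+)^p$ is. On $\{w>0\}$, $\partial_uw=-1$ and $\partial_vw=1$, so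
$$\begin{aligned}\beta&=w^{p-1}+\kappa(p+1)w^p(1-u),&\alpha&=\beta+\kappa w^{p+1},\\\theta&=w^{p-1}+\kappa(p+1)w^pv,&\delta&=\theta+\kappa w^{p+1},\end{aligned}$$
and all four are nonnegative. Also, since $w\le 1$,
$$\varphi,\psi\le\big(\tfrac1p+\kappa\big)w^p\le2w^p.\tag{8}$$

**The case $p=2$ by hand.** Here $c_2=1$, $\kappa=\frac19$, and with $a=1-u$, $b=v$,
$$S=w(\xi-\omega)^2+\tfrac19w^3(\xi^2+\omega^2)+\tfrac13w^2\big[a\,\xi(\xi-\omega)+b\,\omega(\omega-\xi)\big].$$
If $\xi\ge\omega$, the first term of the bracket is $\ge0$ and the second is $\ge-md$; if $\omega\ge\xi$, the roles are exchanged. So the bracket is $\ge-md$. Since $d\cdot\frac{wm}3\le d^2+\frac{w^2m^2}{36}$, the last term of $S$ is at least $-wd^2-\frac1{36}w^3m^2$. The base term pays for $wd^2$, and as $m^2\le\frac12(\xi^2+\omega^2)$, we get $S\ge\frac7{72}w^3(\xi^2+\omega^2)$. For general $p$ the base term is not a square, and we split cases instead.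

**Lemma 7 (pointwise bound).** $S\ge\frac\kappa2w^{p+1}(\xi^p+\omega^p)$ on $A$.

*Proof.* Let $a=1-u$ and $b=v$, both in $[0,1]$. Inserting $\alpha,\beta,\delta,\theta$,
$$S=w^{p-1}(\omega^{p-1}-\xi^{p-1})(\omega-\xi)+\kappa w^{p+1}(\xi^p+\omega^p)+\kappa(p+1)w^p\big[a\,\xi^{p-1}(\xi-\omega)+b\,\omega^{p-1}(\omega-\xi)\big].$$
In the bracket, the term whose power is that of the larger of $\xi,\omega$ is $\ge0$, and the other is $\ge-m^{p-1}d$. Hence
$$S\ge w^{p-1}\big((m+d)^{p-1}-m^{p-1}\big)d+\kappa w^{p+1}(\xi^p+\omega^p)-\kappa(p+1)w^pm^{p-1}d .\tag{9}$$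

**Case $(p+1)d\le wm$.** The last term of (9) is at least $-\kappa w^{p+1}m^p$ and the first is $\ge0$. Since $\xi^p+\omega^p=\max\{\xi,\omega\}^p+m^p$,
$$S\ge\kappa w^{p+1}\max\{\xi,\omega\}^p\ge\tfrac\kappa2w^{p+1}(\xi^p+\omega^p).$$

**Case $(p+1)d>wm$.** We show that the first term of (9) dominates the last. If $m=0$, the last term is $0$. If $m>0$, then $d/m>w/(p+1)$, and (7) with $s=w/(p+1)\le1$ gives
$$\Big(1+\frac dm\Big)^{p-1}-1\ge\Big(1+\frac w{p+1}\Big)^{p-1}-1\ge\frac{c_pw}{p+1}=\kappa(p+1)w .$$
Multiply by $w^{p-1}m^{p-1}d$. Hence $S\ge\kappa w^{p+1}(\xi^p+\omega^p)$. $\square$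

**Proposition 8 (energy estimate).** There is $C=C(p)$ such that for every $\eta=\eta_j$,
$$\int_\Omega\eta^pw^{p+1}(g_u^p+g_v^p)\,d\mu\le C\int_\Omega w\,g_\eta^p\,d\mu .$$

*Proof.* By Lemmas 6 and 7,
$$\frac\kappa2\int_A\eta^pw^{p+1}(\xi^p+\omega^p)\,d\mu\le p\int_A\eta^{p-1}(\varphi\,\xi^{p-1}+\psi\,\omega^{p-1})g_\eta\,d\mu .$$
To absorb the right side, note that $p-\frac{(p+1)(p-1)}p=\frac1p$. So by (8) and Young's inequality (exponents $\frac p{p-1}$ and $p$, with a small parameter depending on $p$),
$$p\,\eta^{p-1}\varphi\,\xi^{p-1}g_\eta\le2p\,\big(\eta w^{(p+1)/p}\xi\big)^{p-1}w^{1/p}g_\eta\le\frac\kappa4\eta^pw^{p+1}\xi^p+C'(p)\,w\,g_\eta^p,$$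
and likewise for the $\omega$-term. The integral $\int_A\eta^pw^{p+1}(\xi^p+\omega^p)\,d\mu$ is finite, since $\xi,\omega\in L^p(A)$ by (3). So we may subtract $\frac\kappa4$ times it from both sides and get the estimate over $A$ with $C=8C'(p)/\kappa$. Since $\eta^pw^{p+1}=0$ in $\Omega\setminus A$, this is the claim. $\square$

## 8. Proof of Theorem 1

We are in the normalized situation of Section 4, with $F,\zeta_j,G_j,\eta_j$ as in Section 6.

**Step 1: $g_w=0$ a.e. in $\Omega$.** Since $w\le1$ and $g_{\eta_j}=g_{\zeta_j}$, Proposition 8 gives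
$$\int_\Omega\eta_j^pw^{p+1}(g_u^p+g_v^p)\,d\mu\le C\int_Xg_{\zeta_j}^p\,d\mu\to0 .$$
As $\zeta_j\to0$ in $L^p(X)$, after passing to a subsequence $\eta_j\to1$ a.e. Fatou's lemma gives $w^{p+1}(g_u^p+g_v^p)=0$ a.e., i.e. $g_u=g_v=0$ a.e. on $\{w>0\}$. By (2), $g_w=0$ a.e. in $\Omega$.

**Step 2: $w=0$ a.e. in $\Omega$.** Let $W=w$ in $\Omega$ and $W=0$ in $X\setminus\Omega$. We cannot say directly that $W\in N^{1,p}(X)$, because we do not control $W$ along curves that hit $F$. So let $W_j=\eta_jW=(1-\zeta_j)W$. By the product rule on curves, $W_j$ is absolutely continuous on $p$-a.e. curve in $\Omega$ with derivative bounded by $wg_{\eta_j}+\eta_jg_w$. It vanishes outside $A_j$, which by (3) lies in a compact subset of $\Omega$. Zero extension gives $W_j\in N^{1,p}(X)$ with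
$$g_{W_j}\le wg_{\eta_j}+\eta_jg_w\le g_{\zeta_j}\ \text{ a.e. in }\Omega,\qquad g_{W_j}=0\ \text{ a.e. outside }\Omega .$$
So $\|g_{W_j}\|_{L^p(X)}\to0$, and Lemma 3 gives $W=0$ a.e.

**Step 3: remove $\varepsilon$ and the null set.** We have $v\le u+\varepsilon$ a.e. in $\Omega$ for every $\varepsilon\in(0,1)$, hence $v\le u$ a.e. Lemma 4 gives $v\le u$ everywhere in $\Omega$. $\blacksquare$

This proves Theorem 1, and with it Corollary 2: $\underline Qf\le\overline Qf$ for every $f:\partial\Omega\to\overline{\mathbb R}$, in particular for every $f:\partial\Omega\to\mathbb R$. Connectedness of $\Omega$ and finiteness of $f$ were not used.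

## 9. Perturbing boundary data, and the sharpness of the hypotheses

Call $f$ *resolutive* if $\underline Pf=\overline Pf$ is real-valued; this function is denoted $Pf$.

**Corollary 9.** Let $f,h:\partial\Omega\to\overline{\mathbb R}$.

1. If $f\le h$ $p$-q.e. on $\partial\Omega$, then $\underline Pf\le\underline Qf\le\overline Qh\le\overline Ph$.
2. If $f$ is resolutive and $h=f$ $p$-q.e., then $\underline Qh=\overline Qh=Pf$ and $\underline Ph\le Pf\le\overline Ph$.
3. If $f$ and $h$ are both resolutive and $f=h$ $p$-q.e., then $Pf=Ph$.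

*Proof.* The families $\tilde U_f,\tilde L_f$ depend only on the q.e. class of $f$. If $f\le h$ q.e., then $\tilde L_f\subset\tilde L_h$, so $\underline Qf\le\underline Qh\le\overline Qh$ by Corollary 2, whose outer inequalities complete (1). For (2), $Pf=\underline Pf\le\underline Qf\le\overline Qf\le\overline Pf=Pf$, while $\underline Qh=\underline Qf$ and $\overline Qh=\overline Qf$; then apply Corollary 2 to $h$. For (3), part (2) gives $Ph=\underline Ph\le Pf\le\overline Ph=Ph$. $\square$

It is not claimed that resolutivity itself is preserved under q.e. perturbations of arbitrary resolutive functions.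

**The one-sided bounds cannot be dropped.** In $\mathbb R^n$, $n\ge2$, $1<p\le n$, let $\Omega=B(0,1)\setminus\{0\}$, $u=0$, and $v(x)=|x|^{(p-n)/(p-1)}-1$ if $p<n$, $v(x)=\log(1/|x|)$ if $p=n$. In both cases $v$ is radial and decreasing with $|v'(r)|^{p-1}=\mathrm{const}\cdot r^{1-n}$, so $r^{n-1}|v'|^{p-2}v'$ is constant. Thus $v$ solves the $p$-Laplace equation and, by convexity of the energy, is $p$-harmonic in $\Omega$. It is positive, has boundary values $0$ on $\partial\Omega\setminus\{0\}$, and $C_p(\{0\})=0$, but $v\not\le u$. The pair consisting of the superharmonic function $-v$ and the subharmonic function $0$ shows that the lower bound on the superharmonic function is needed too.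

**Theorem 10 (zero capacity is the right smallness).** A compact set $K\subset X$ has $C_p(K)=0$ if and only if the following holds for every bounded domain $\Omega\subset X$ with $C_p(X\setminus\Omega)>0$: whenever $u$ ($p$-superharmonic, bounded below) and $v$ ($p$-subharmonic, bounded above) in $\Omega$ satisfy $\limsup v\le\liminf u$ at $p$-q.e. point of $\partial\Omega\setminus K$, then $v\le u$ in $\Omega$.

*Proof.* If $C_p(K)=0$, the inequality holds at q.e. point of $\partial\Omega$, and Theorem 1 applies. Conversely, let $C_p(K)>0$; we construct a counterexample to comparison.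

**Step 1: choose a bounded open set around a piece of $K$.** $X$ has at least two points, because by the standing hypotheses there is a nonempty $\Omega$ with $C_p(X\setminus\Omega)>0$, and $X$ is connected, by the Poincaré inequality. Choose $r>0$ with $4r<\operatorname{diam}X$. Cover $K$ by finitely many balls of radius $r$; by subadditivity there is $x_0$ such that $K'=K\cap\{y:d(x_0,y)\le r\}$ has $C_p(K')>0$. Let $G=B(x_0,2r)$. Since $\operatorname{diam}X>4r$, some point has distance $>2r$ from $x_0$. So $X\setminus G$ contains a nonempty open set, which has positive measure, and $C_p(X\setminus G)>0$. Put $\Omega_0=G\setminus K'$, an open set. It is nonempty, for otherwise $G=K'$ would be open and closed, so $G=X$, a contradiction.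

**Step 2: solve a Dirichlet problem.** Let $f(y)=\min\{1,(2-d(x_0,y)/r)_+\}$, a Lipschitz function with bounded support, equal to $1$ on $K'$ and $0$ off $G$. Let $h\in N^{1,p}(X)$ be the solution of the Dirichlet problem: $h=f$ on $X\setminus\Omega_0$, $h$ is $p$-harmonic in $\Omega_0$, $0\le h\le1$ (Shanmugalingam, Illinois J. Math. 45 (2001); Kinnunen–Shanmugalingam (2001)). By the Kellogg property (Björn–Björn–Shanmugalingam, J. Reine Angew. Math. 556 (2003); Björn–Björn book, Ch. 10), $\lim_{\Omega_0\ni y\to x}h(y)=f(x)$ for q.e. $x\in\partial\Omega_0$. A point of $\partial\Omega_0\setminus K$ lies in $\overline G$, not in $\Omega_0$ and not in $K'$, hence in $\overline G\setminus G$, where $f=0$.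

**Step 3: $h$ is not identically $0$ in $\Omega_0$.** Otherwise $h=\chi_{K'}$ on $X$. Since $g_h=0$ a.e. on level sets, $g_h=0$ a.e. in $X$, and by the Poincaré inequality $h$ is a.e. constant. The constant is $0$, because $h=0$ on the set $X\setminus G$ of positive measure. Newtonian functions that are equal a.e. are equal q.e., so $h=0$ q.e., contradicting $h=1$ on $K'$ and $C_p(K')>0$.

**Step 4: the counterexample.** So $h>0$ somewhere in some component $\Omega$ of $\Omega_0$. Since $X$ is locally connected (it is quasiconvex, by the Poincaré inequality), $\Omega$ is open and $\partial\Omega\subset\partial\Omega_0$; moreover $C_p(X\setminus\Omega)\ge C_p(X\setminus G)>0$. In $\Omega$ take $v=h$ and $u=0$. By Step 2, $\limsup v\le0=\liminf u$ at q.e. point of $\partial\Omega\setminus K$, but $v\not\le u$. $\square$
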